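\title{Multiple Eisenstein series are graded by weight}

\begin{abstract}
Multiple Eisenstein series are the sums of $\lambda_1^{-k_1}\cdots\lambda_r^{-k_r}$ over decreasing chains of positive points of the lattice $\mathbb{Z}\tau+\mathbb{Z}$, ordered lexicographically. We prove that the $\mathbb{Q}$-vector space they span is the direct sum of its subspaces of fixed weight $k_1+\dots+k_r$. The series are in general not modular, but they are modular in a limit: every $f$ of weight $k$ satisfies $(N-\tau)^{-k}f\big(\frac{1}{N-\tau}\big)\to f(\tau)$ as $N\to\infty$. The reason is that passing from $\tau$ to $\frac{1}{N-\tau}$ rescales the lattice and changes its order, and the changed order converges back to the lexicographic one. The same argument gives directness over $\mathbb{C}(\tau)$, a characterization of the weight, and a version of level $\ell$.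
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{H}$ be the upper half-plane, $\tau\in\mathbb{H}$ and $q=e^{2\pi i\tau}$. We order the lattice $\mathbb{Z}\tau+\mathbb{Z}$ lexicographically:
\[
m_1\tau+n_1\succ m_2\tau+n_2 \quad:\Longleftrightarrow\quad m_1>m_2\ \text{ or }\ (m_1=m_2 \text{ and } n_1>n_2).
\]
An \emph{index} is a tuple $\mathbf{k}=(k_1,\dots,k_r)$ of integers $k_i\ge2$, with $r\ge0$. Its \emph{depth} is $r$ and its \emph{weight} is $k_1+\dots+k_r$. For integers $M,L\ge1$ let
\[
S^{M,L}_{\mathbf{k}}(\tau)=\sum_{\substack{\lambda_1\succ\dots\succ\lambda_r\succ0\\ \lambda_i=m_i\tau+n_i,\ |m_i|\le M,\ |n_i|\le L}}\frac{1}{\lambda_1^{k_1}\cdots\lambda_r^{k_r}},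
\]
a finite sum in which all points $\lambda_i$ are restricted to the same box; for $r=0$ it is $1$. The \emph{multiple Eisenstein series} of index $\mathbf{k}$ is
\begin{equation}\label{eq:def}
\mathbb{G}_{\mathbf{k}}(\tau)=\mathbb{G}_{k_1,\dots,k_r}(\tau)=\lim_{M\to\infty}\lim_{L\to\infty}S^{M,L}_{\mathbf{k}}(\tau).
\end{equation}
For $k_1\ge3$ the sum over all chains $\lambda_1\succ\dots\succ\lambda_r\succ0$ converges absolutely, and \eqref{eq:def} is its value. For $k_1=2$ the order of the two limits, called \emph{Eisenstein summation}, is part of the definition. We prove both the absolute convergence and the existence of the iterated limit on the way (Propositions~\ref{prop:cont} and~\ref{prop:reduce}).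

These series contain two families. The chains that lie on the positive real axis contribute the multiple zeta value
\[
\zeta(k_1,\dots,k_r)=\sum_{m_1>\dots>m_r>0}m_1^{-k_1}\cdots m_r^{-k_r},
\]
which is defined for $k_1\ge2$ and $k_2,\dots,k_r\ge1$. It is known that $\mathbb{G}_{\mathbf{k}}$ is holomorphic on $\mathbb{H}$ and has an expansion
\begin{equation}\label{eq:fourier}
\mathbb{G}_{k_1,\dots,k_r}(\tau)=\zeta(k_1,\dots,k_r)+\sum_{n>0}a_{k_1,\dots,k_r}(n)\,q^n,\qquad a_{k_1,\dots,k_r}(n)\in\mathcal{Z}[\pi i],
\end{equation}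
where $\mathcal{Z}$ is the $\mathbb{Q}$-span of $1$ and all multiple zeta values. On the other side, exactly one of $\pm\lambda$ is positive for each $\lambda\ne0$, so for even $k\ge4$ the series $\mathbb{G}_k=\frac12\sum_{\lambda\ne0}\lambda^{-k}$ is the classical Eisenstein series, a modular form of weight $k$ for $\mathrm{SL}_2(\mathbb{Z})$.

Let $\mathcal{E}$ be the $\mathbb{Q}$-vector space of functions on $\mathbb{H}$ spanned by all $\mathbb{G}_{\mathbf{k}}$, and for $k\ge0$ let $\mathcal{E}_k$ be the subspace spanned by those of weight $k$. Thus $\mathcal{E}_0=\mathbb{Q}$ and $\mathcal{E}=\sum_{k\ge0}\mathcal{E}_k$. It is also known that $\mathcal{E}$ is a $\mathbb{Q}$-algebra with $\mathcal{E}_k\mathcal{E}_l\subset\mathcal{E}_{k+l}$: the product of two truncated sums splits according to how the two chains interleave and coincide, and each piece is a truncated sum whose weight is the sum of the two weights.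

The generators of $\mathcal{E}$ are not linearly independent. Splitting a pair of positive points into the cases $\lambda\succ\lambda'$, $\lambda\prec\lambda'$, $\lambda=\lambda'$ gives $\mathbb{G}_4^2=2\mathbb{G}_{4,4}+\mathbb{G}_8$. The modular forms of weight $8$ form a line, so $\mathbb{G}_4^2=\frac{\zeta(4)^2}{\zeta(8)}\mathbb{G}_8=\frac76\mathbb{G}_8$, and hence $12\,\mathbb{G}_{4,4}=\mathbb{G}_8$. This relation has a single weight. The question is whether every linear relation among multiple Eisenstein series is a sum of relations of single weights, that is, whether the sum $\sum_k\mathcal{E}_k$ is direct. This is stated as a conjecture in \cite{talk}. One expects a positive answer because the weight is a degree of homogeneity, $\lambda_1^{-k_1}\cdots\lambda_r^{-k_r}$ being multiplied by $z^{-k}$ when the lattice is multiplied by $z$, and because modular forms of different weights are linearly independent. But the normalization $\mathbb{Z}\tau+\mathbb{Z}$ has fixed the scale of the lattice, and the series are in general not modular: $\mathbb{G}_3$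 is nonzero by \eqref{eq:fourier}, while a modular form of odd weight for $\mathrm{SL}_2(\mathbb{Z})$ vanishes. Comparing coefficients in \eqref{eq:fourier} turns a relation among the $\mathbb{G}_{\mathbf{k}}$ into relations among numbers in $\mathcal{Z}[\pi i]$, which would then have to be separated by weight. The proof below avoids this and uses no arithmetic information about multiple zeta values.

\begin{theorem}\label{thm:graded}
The space $\mathcal{E}$ is graded by weight: $\mathcal{E}=\bigoplus_{k\ge0}\mathcal{E}_k$.
\end{theorem}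

The theorem follows from a limiting form of modularity.

\begin{theorem}\label{thm:limit}
For every $k\ge0$, $f\in\mathcal{E}_k$ and $\tau\in\mathbb{H}$,
\begin{equation}\label{eq:limit}
\lim_{N\to\infty}(N-\tau)^{-k}f\Big(\frac{1}{N-\tau}\Big)=f(\tau).
\end{equation}
\end{theorem}

Since \eqref{eq:limit} is an analytic statement, the field $\mathbb{Q}$ plays no role in it. Write $\mathbb{C}\,\mathcal{E}_k$ for the $\mathbb{C}$-span of $\mathcal{E}_k$, and $\mathbb{C}(\tau)\cdot\mathcal{E}_k$ for its span over the field of rational functions in $\tau$.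

\begin{theorem}\label{thm:refined}
\begin{enumerate}
\item[(1)] The subspaces $\mathbb{C}(\tau)\cdot\mathcal{E}_k$ $(k\ge0)$ of the space of meromorphic functions on $\mathbb{H}$ are in direct sum. In particular $\sum_k\mathbb{C}\,\mathcal{E}_k$ is direct.
\item[(2)] If $f=\sum_{k\le K}f_k$ with $f_k\in\mathbb{C}\,\mathcal{E}_k$, then $f_K(\tau)=\lim_{N\to\infty}(N-\tau)^{-K}f\big(\frac{1}{N-\tau}\big)$, so all components can be recovered recursively. A function $f\in\mathcal{E}$ lies in $\mathcal{E}_k$ if and only if \eqref{eq:limit} holds for $f$ and $k$ and all $\tau\in\mathbb{H}$.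
\item[(3)] $\mathcal{E}\cap\mathbb{C}=\mathbb{Q}$. In particular, $\mathcal{E}_k$ contains no nonzero constant for $k\ge1$.
\end{enumerate}
\end{theorem}

The method also allows congruence conditions on the lattice points. Let $\ell\ge1$ and let $\Gamma(\ell)$ be the group of matrices in $\mathrm{SL}_2(\mathbb{Z})$ congruent to the identity modulo $\ell$. For functions $\varphi_1,\dots,\varphi_r:(\mathbb{Z}/\ell)^2\to\mathbb{C}$ and an index with $r\ge1$ and $k_1\ge3$ put
\[
\mathbb{G}^{\varphi}_{k_1,\dots,k_r}(\tau)=\sum_{\lambda_1\succ\dots\succ\lambda_r\succ0}\ \prod_{i=1}^r\varphi_i(m_i,n_i)\,\lambda_i^{-k_i},\qquad\lambda_i=m_i\tau+n_i,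
\]
of weight $k_1+\dots+k_r$.

\begin{theorem}\label{thm:level}
Let $\mathcal{A}^{(\ell)}$ be the $\mathbb{C}$-algebra generated by all series $\mathbb{G}^{\varphi}_{k_1,\dots,k_r}$, all $\mathbb{G}_{k_1,\dots,k_r}$ with $k_i\ge2$, and all holomorphic modular forms on $\Gamma(\ell)$. Let $\mathcal{A}^{(\ell)}_k$ be the span of the products of generators of total weight $k$. Then $\mathcal{A}^{(\ell)}=\bigoplus_k\mathcal{A}^{(\ell)}_k$.
\end{theorem}

Section~\ref{sec:depth1} proves \eqref{eq:limit} by hand in depth one. Section~\ref{sec:separate} explains how a limit formula separates weights. Sections~\ref{sec:orders} and~\ref{sec:transport} treat the absolutely convergent series, and Section~\ref{sec:two} reduces the case $k_1=2$ to them and to $\mathbb{G}_2$. The four theorems are deduced in Section~\ref{sec:proofs}.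

\section{The idea in depth one}\label{sec:depth1}

We fix $\tau\in\mathbb{H}$ and identify $\mu=p\tau+s$ with $(p,s)\in\mathbb{Z}^2$. Put $\|\mu\|=\max(|p|,|s|)$. There are $(2j+1)^2-(2j-1)^2=8j$ points of norm $j\ge1$. With $y=\operatorname{Im}\tau$ we have $|\mu|\ge|p|\,y$ and $|s|\le|\mu|+|p||\tau|\le|\mu|(1+|\tau|/y)$, so
\begin{equation}\label{eq:delta}
|\mu|\ge\delta\|\mu\|,\qquad\delta=\delta(\tau)=\min\Big(y,\frac{y}{y+|\tau|}\Big)>0 .
\end{equation}
In particular $\sum_{\mu\ne0}|\mu|^{-k}\le8\delta^{-k}\sum_{j\ge1}j^{1-k}$ converges for $k\ge3$.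

Recall why modular forms of different weights are independent. If $f_0+\dots+f_K=0$ with $f_k$ modular of weight $k$ for $\mathrm{SL}_2(\mathbb{Z})$, evaluate at $\tau_N=\frac{1}{N-\tau}$, the image of $\tau$ under $\big(\begin{smallmatrix}0&1\\-1&N\end{smallmatrix}\big)$. This gives $\sum_k(N-\tau)^kf_k(\tau)=0$. Dividing by $(N-\tau)^K$ and letting $N\to\infty$ leaves $f_K(\tau)=0$. The argument needs the identity $(N-\tau)^{-k}f_k(\tau_N)=f_k(\tau)$ only in the limit, and that is what survives for multiple Eisenstein series.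

Let $k\ge3$ and $N\ge1$. Multiplication by $N-\tau$ maps $\mathbb{Z}\tau_N+\mathbb{Z}$ onto $\mathbb{Z}\tau+\mathbb{Z}$:
\[
(N-\tau)(m\tau_N+n)=m+nN-n\tau=p\tau+s,\qquad p=-n,\quad s=m+nN,
\]
with inverse $m=s+Np$, $n=-p$. Hence
\[
(N-\tau)^{-k}\,\mathbb{G}_k(\tau_N)=\sum_{\mu\in P_N}\mu^{-k},\qquad P_N=\{s+Np>0\}\cup\{s+Np=0,\ p<0\},
\]
whereas $\mathbb{G}_k(\tau)$ is the sum over $P=\{p>0\}\cup\{p=0,\ s>0\}$. The two half-lattices agree on the row $p=0$. A point with $p<0$ lies in $P_N$ exactly when $s\ge N|p|$, so $P_N\setminus P=D_N:=\{p<0,\ s\ge N|p|\}$. Each of $P$ and $P_N$ contains exactly one of $\pm\mu$ for $\mu\ne0$, so $P\setminus P_N=-D_N$. (See Figure~\ref{fig:orders}.) Therefore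
\begin{equation}\label{eq:depth1}
(N-\tau)^{-k}\,\mathbb{G}_k\Big(\frac{1}{N-\tau}\Big)=\mathbb{G}_k(\tau)+\big(1-(-1)^k\big)\sum_{\mu\in D_N}\mu^{-k}.
\end{equation}
For even $k$ the error vanishes, which is modularity. For odd $k$ it does not vanish termwise, but every point of $D_N$ has norm at least $N$, so the error is part of a tail of the convergent series $2\sum_{\mu\neq0}|\mu|^{-k}$ and tends to $0$. This proves \eqref{eq:limit} for $\mathbb{G}_k$, $k\ge3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]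
\draw[->,gray] (-7.8,0)--(8,0) node[right,black]{$s$};
\draw[->,gray] (0,-2.7)--(0,2.8) node[above,black]{$p$};
\draw[dashed] (-7.8,2.6)--(7.8,-2.6);
\foreach \s in {-5,...,7} \fill (\s,2) circle (0.11);
\foreach \s in {-2,...,7} \fill (\s,1) circle (0.11);
\foreach \s in {1,...,7} \fill (\s,0) circle (0.11);
\foreach \s in {-7,...,-1} \draw[fill=white] (\s,0) circle (0.11);
\foreach \s in {-7,...,2} \draw[fill=white] (\s,-1) circle (0.11);
\foreach \s in {-7,...,5} \draw[fill=white] (\s,-2) circle (0.11);
\foreach \s in {3,...,7} \fill (\s-0.13,-1.13) rectangle (\s+0.13,-0.87);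
\foreach \s in {6,7} \fill (\s-0.13,-2.13) rectangle (\s+0.13,-1.87);
\foreach \s in {-7,...,-3} \draw[fill=white] (\s-0.13,0.87) rectangle (\s+0.13,1.13);
\foreach \s in {-7,-6} \draw[fill=white] (\s-0.13,1.87) rectangle (\s+0.13,2.13);
\end{tikzpicture}
\caption{Nonzero lattice points $p\tau+s$, drawn at $(s,p)$. Two orders are compared: the lexicographic order, and the order transported from the lattice of $\frac{1}{N-\tau}$, whose positive side is cut out by the dashed line $s+Np=0$ (here $N=3$). Filled circles are positive for both orders, open circles negative for both. Filled squares are positive only for the transported order, open squares only for the lexicographic order. As $N\to\infty$ the squares leave every bounded region.}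
\label{fig:orders}
\end{figure}

Two difficulties remain. In depth $r\ge2$ with some $k_i=2$, the terms are no longer dominated by a convergent sum over all tuples of lattice points, because $\sum_{\mu\ne0}\|\mu\|^{-2}=8\sum_j j^{-1}$ diverges. Convergence then depends on the order itself, and we need a tail estimate that is uniform in the varying order. For $k_1=2$ the series is not absolutely convergent, and the change of lattice also changes the method of summation.

\section{Separating weights by a limit}\label{sec:separate}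

For $\gamma=\big(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\big)\in\mathrm{SL}_2(\mathbb{Z})$ let $\gamma\tau=\frac{a\tau+b}{c\tau+d}\in\mathbb{H}$ and $j(\gamma,\tau)=c\tau+d$. For a function $f$ on $\mathbb{H}$ and an integer $k$ put
\[
(f|_k\gamma)(\tau)=j(\gamma,\tau)^{-k}f(\gamma\tau).
\]
The cocycle relation $j(\gamma\gamma',\tau)=j(\gamma,\gamma'\tau)\,j(\gamma',\tau)$ gives $f|_k(\gamma\gamma')=(f|_k\gamma)|_k\gamma'$. A modular form of weight $k$ on $\Gamma(\ell)$ is a holomorphic function with $f|_k\gamma=f$ for all $\gamma\in\Gamma(\ell)$ that is holomorphic at the cusps; we use only the invariance.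

We need two sequences of matrices, one for level $1$ and one inside $\Gamma(\ell)$. The following definition isolates what the proof uses of them.

\begin{definition}\label{def:adm}
A sequence $\gamma_N=\big(\begin{smallmatrix}a_N&b_N\\c_N&d_N\end{smallmatrix}\big)\in\mathrm{SL}_2(\mathbb{Z})$, $N\ge1$, is \emph{admissible} if $c_N<0<d_N$ and the numbers $t_N=-c_N/d_N$ satisfy $t_N\le1$ and $t_N\to0$. Given such a sequence and $k\ge0$, let $V_k$ be the set of functions $f:\mathbb{H}\to\mathbb{C}$ such that $(f|_k\gamma_N)(\tau)\to f(\tau)$ for every $\tau\in\mathbb{H}$.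
\end{definition}

The sequence $\big(\begin{smallmatrix}0&1\\-1&N\end{smallmatrix}\big)$ is admissible with $t_N=\frac1N$, and for it $f\in V_k$ means \eqref{eq:limit}. For any admissible sequence write $j_N=j(\gamma_N,\tau)=d_N(1-t_N\tau)$. Since $d_N=|c_N|/t_N\ge1/t_N$, we have for each $\tau$
\begin{equation}\label{eq:jN}
|j_N|\to\infty,\qquad\frac{c_N}{j_N}=\frac{-t_N}{1-t_N\tau}\to0 .
\end{equation}

\begin{proposition}\label{prop:V}
Fix an admissible sequence.
\begin{enumerate}
\item[(i)] Each $V_k$ is a complex vector space, $1\in V_0$, and $V_kV_l\subset V_{k+l}$.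
\item[(ii)] If $f=\sum_{k=0}^Kf_k$ with $f_k\in V_k$, then $f|_K\gamma_N\to f_K$ pointwise.
\item[(iii)] The sum $\sum_{k\ge0}V_k$ is direct.
\end{enumerate}
\end{proposition}

\begin{proof}
Part (i) holds because $|_k\gamma$ is linear, $1|_0\gamma=1$, and $(fg)|_{k+l}\gamma=(f|_k\gamma)(g|_l\gamma)$. For (ii), write
\[
(f|_K\gamma_N)(\tau)=(f_K|_K\gamma_N)(\tau)+\sum_{k<K}j_N^{\,k-K}\,(f_k|_k\gamma_N)(\tau).
\]
The first term tends to $f_K(\tau)$. For $k<K$ the factor $(f_k|_k\gamma_N)(\tau)$ converges and $j_N^{\,k-K}\to0$ by \eqref{eq:jN}. For (iii), if $\sum_{k\le K}f_k=0$, then (ii) gives $f_K=0$, and induction on $K$ gives $f_k=0$ for all $k$.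
\end{proof}

It remains to show that $\mathbb{G}_{\mathbf{k}}\in V_k$ for every index $\mathbf{k}$ of weight $k$.

\section{A uniform estimate for orders on $\mathbb{Z}^2$}\label{sec:orders}

A total order $\succ$ on $\mathbb{Z}^2$ is \emph{translation-invariant} if $\mu\succ\nu$ is equivalent to $\mu-\nu\succ0$. Such an order is determined by the \emph{sign} it assigns to each nonzero vector. The orders that we meet have their positive vectors in a half-plane of bounded slope.

\begin{definition}
Let $t\in[0,1]$. A \emph{$t$-order} is a translation-invariant total order $\succ$ on $\mathbb{Z}^2$ such that $(p,s)\succ0$ implies $p+ts\ge0$.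
\end{definition}

The lexicographic order is a $0$-order, and the order with positive set $P_N$ in Section~\ref{sec:depth1} is a $\frac1N$-order. In a chain $\mu_1\succ\dots\succ\mu_r\succ0$ each $\mu_i$ with $i\ge2$ lies between $0$ and $\mu_1$, hence in a strip whose width is controlled by $\|\mu_1\|$. The strip is infinite: lexicographically, all points $(0,s)$ with $s>0$ lie between $0$ and $(1,0)$. So $\|\mu_i\|$ can be much larger than $\|\mu_1\|$. A strip is nevertheless one-dimensional at infinity, so a sum over it converges for every exponent above $1$. We estimate it at the exponent $2-\eta$ rather than $2$; the spare factor $\|\mu_i\|^{-\eta}$ will make the tail small whichever of the points is the large one.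

\begin{lemma}\label{lem:strip}
Let $0<\eta\le\frac12$ and $C=8/\eta+18$. For every $t\in[0,1]$, every $t$-order $\succ$ and every $\mu\succ0$,
\[
\sum_{0\prec\nu\prec\mu}\|\nu\|^{-(2-\eta)}\le C\,\|\mu\|^{\eta}.
\]
\end{lemma}

\begin{proof}
Let $\mu=(p,s)$, $R=\|\mu\|\ge1$ and $\nu=(p',s')$ with $0\prec\nu\prec\mu$. From $\nu\succ0$ and $\mu-\nu\succ0$ we get $0\le p'+ts'\le p+ts$, and $p+ts\le2R$ because $t\le1$. Thus
\begin{equation}\label{eq:strip}
-ts'\le p'\le2R-ts' .
\end{equation}
We split the sum into three parts.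

\emph{Points with $\|\nu\|\le R$.} Here the order is not needed. The contribution is at most
\[
\sum_{j=1}^R8j\cdot j^{-(2-\eta)}=8\sum_{j=1}^Rj^{\eta-1}\le8\int_0^Rx^{\eta-1}\,dx=\frac8\eta R^\eta .
\]

\emph{Points with $|s'|>R$.} For each $s'$, \eqref{eq:strip} confines $p'$ to an interval of length $2R$, which contains at most $2R+1\le3R$ integers. Since $\|\nu\|\ge|s'|$ and $s'$ has two possible signs, the contribution is at most
\[
6R\sum_{j>R}j^{-(2-\eta)}\le6R\int_R^\infty x^{-2+\eta}\,dx=\frac{6R^{\eta}}{1-\eta}\le12R^\eta .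
\]

\emph{Points with $|s'|\le R<|p'|$.} Now $|ts'|\le R$, so \eqref{eq:strip} gives $-R\le p'\le3R$, and therefore $R<p'\le3R$. There are at most $2R(2R+1)\le6R^2$ such points, each of norm greater than $R$, and they contribute at most $6R^2\cdot R^{-(2-\eta)}=6R^\eta$.

A point with $\|\nu\|>R$ has $|s'|>R$ or $|s'|\le R<|p'|$, so the three parts cover the sum.
\end{proof}

The constant in Lemma~\ref{lem:strip} depends neither on $t$ nor on the order. This uniformity makes ordered sums continuous in the order.

\begin{proposition}\label{prop:cont}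
Fix $\tau\in\mathbb{H}$, an index $(k_1,\dots,k_r)$ of weight $k$ with $r\ge1$ and $k_1\ge3$, and a function $\Phi:(\mathbb{Z}^2)^r\to\mathbb{C}$ with $|\Phi|\le H$. For a $t$-order $\succ$ with $t\in[0,1]$ put
\[
\Sigma(\succ)=\sum_{\mu_1\succ\dots\succ\mu_r\succ0}\Phi(\mu_1,\dots,\mu_r)\,\mu_1^{-k_1}\cdots\mu_r^{-k_r}.
\]
\begin{enumerate}
\item[(i)] The series converges absolutely, and locally uniformly in $\tau$.
\item[(ii)] Let $\succ_N$ be $t_N$-orders, $t_N\in[0,1]$, such that every fixed $\mu\ne0$ has its lexicographic sign under $\succ_N$ for all large $N$. Then $\Sigma(\succ_N)$ tends to the value of $\Sigma$ at the lexicographic order.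
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\eta=\frac{1}{2r}$, $e_1=3$ and $e_i=2$ for $i\ge2$. In a chain, $0\prec\mu_i\prec\mu_1$ for every $i\ge2$. Dropping the remaining conditions among $\mu_2,\dots,\mu_r$ and applying Lemma~\ref{lem:strip} to each of them gives
\[
\sum_{\mu_1\succ\dots\succ\mu_r\succ0}\ \prod_{i=1}^r\|\mu_i\|^{-(e_i-\eta)}\le\sum_{\mu_1\ne0}\|\mu_1\|^{-3+\eta}\big(C\|\mu_1\|^\eta\big)^{r-1}=8C^{r-1}\sum_{j\ge1}j^{-2+r\eta}=:A .
\]
Since $r\eta=\frac12$, the number $A$ is finite, and it does not depend on the order or on $\tau$. By \eqref{eq:delta}, $\|\mu_i\|\ge1$ and $k_i\ge e_i$, each term of $\Sigma(\succ)$ is bounded in absolute value by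
\[
H\delta^{-k}\prod_i\|\mu_i\|^{-e_i}=H\delta^{-k}\prod_i\|\mu_i\|^{-\eta}\cdot\prod_i\|\mu_i\|^{-(e_i-\eta)}.
\]
The factor $\prod_i\|\mu_i\|^{-\eta}$ is at most $1$, and $\delta(\tau)$ is bounded below on compact subsets of $\mathbb{H}$. This proves (i).

For (ii), let $B\ge1$. If $\max_i\|\mu_i\|>B$, then $\prod_i\|\mu_i\|^{-\eta}\le B^{-\eta}$. So these chains contribute at most $H\delta^{-k}B^{-\eta}A$ to $\Sigma(\succ)$, for each $\succ_N$ and for the lexicographic order. A tuple with all $\|\mu_i\|\le B$ is a chain if and only if the vectors $\mu_1-\mu_2,\dots,\mu_{r-1}-\mu_r,\mu_r$ are positive, and these vectors have norm at most $2B$. There are finitely many nonzero vectors of norm at most $2B$, so for large $N$ all of them have their lexicographic sign under $\succ_N$, and the two finite parts coincide. Hence the difference of the two sums is at most $2H\delta^{-k}B^{-\eta}A$ for large $N$. Let $B\to\infty$.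
\end{proof}

\begin{remark}
Both exponent hypotheses are needed for absolute convergence. With $k_1=2$, already $\sum_{\mu\succ0}\|\mu\|^{-2}=4\sum_jj^{-1}$ diverges. With $k_2=1$ in depth two, the lexicographic chains $(1,0)\succ(0,s)\succ0$ contribute $\sum_{s>0}s^{-1}$ up to a constant factor.
\end{remark}

With $\Phi=1$ and the lexicographic order, part (i) shows that for $k_1\ge3$ both limits in \eqref{eq:def} exist: by absolute convergence the inner limit is the sum over the chains with all $|m_i|\le M$, and the outer limit is the sum over all chains. Part (i) also shows that $\mathbb{G}_{\mathbf{k}}$ and $\mathbb{G}^\varphi_{\mathbf{k}}$ are well defined and holomorphic for $k_1\ge3$.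

\section{Transporting the order}\label{sec:transport}

We now compute the effect of a general $\gamma=\big(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\big)$ on the ordered lattice. For $\lambda=m\,\gamma\tau+n$,
\[
j(\gamma,\tau)\,\lambda=m(a\tau+b)+n(c\tau+d)=p\tau+s,\qquad(p,s)=(m,n)\gamma .
\]
This is a bijection from $\mathbb{Z}\gamma\tau+\mathbb{Z}$ onto $\mathbb{Z}\tau+\mathbb{Z}$, with inverse
\begin{equation}\label{eq:inverse}
(m,n)=(p,s)\gamma^{-1}=(dp-cs,\ -bp+as).
\end{equation}
Let $\succ_\gamma$ be the transported order: $(p,s)\succ_\gamma(p',s')$ if and only if $(p,s)\gamma^{-1}\succ(p',s')\gamma^{-1}$ lexicographically. It is a translation-invariant total order because $\gamma^{-1}$ acts as a linear bijection of $\mathbb{Z}^2$.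

One cannot ask that $\succ_\gamma$ be exactly lexicographic. If $c\ne0$, the lexicographically positive vector $(1,s)$ has $m=d-cs<0$ for suitable $s$. So $c=0$, and then $d=1$, which means $j(\gamma,\tau)=1$: a matrix that preserves the order does not see the weight. An admissible sequence preserves the order asymptotically while $|j_N|\to\infty$.

\begin{proposition}\label{prop:transport}
Let $(\gamma_N)$ be admissible, let $\mathbf{k}=(k_1,\dots,k_r)$ be an index of weight $k$ with $r\ge1$ and $k_1\ge3$, and let $\Phi:(\mathbb{Z}^2)^r\to\mathbb{C}$ be bounded with $\Phi(v_1\gamma_N,\dots,v_r\gamma_N)=\Phi(v_1,\dots,v_r)$ for all $N$ and all $v_i\in\mathbb{Z}^2$. Then the function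
\[
F(\tau)=\sum_{\lambda_1\succ\dots\succ\lambda_r\succ0}\Phi\big((m_1,n_1),\dots,(m_r,n_r)\big)\,\lambda_1^{-k_1}\cdots\lambda_r^{-k_r},\qquad\lambda_i=m_i\tau+n_i,
\]
lies in $V_k$. In particular $\mathbb{G}_{\mathbf{k}}\in V_k$.
\end{proposition}

\begin{proof}
Fix $\tau$ and write $\succ_N$ for $\succ_{\gamma_N}$. The series for $F(\gamma_N\tau)$ converges absolutely by Proposition~\ref{prop:cont}(i), so we may reindex it by $\mu_i=j_N\lambda_i$. Then $\lambda_i^{-k_i}=j_N^{\,k_i}\mu_i^{-k_i}$, and the invariance of $\Phi$ gives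
\[
(F|_k\gamma_N)(\tau)=\sum_{\mu_1\succ_N\dots\succ_N\mu_r\succ_N0}\Phi(\mu_1,\dots,\mu_r)\,\mu_1^{-k_1}\cdots\mu_r^{-k_r}=\Sigma(\succ_N).
\]
We check the hypotheses of Proposition~\ref{prop:cont}(ii). By \eqref{eq:inverse}, $m=d_N(p+t_Ns)$ with $d_N>0$. If $(p,s)\succ_N0$ then $m\ge0$, so $p+t_Ns\ge0$: the order $\succ_N$ is a $t_N$-order, and $t_N\in[0,1]$. Now fix $(p,s)\ne0$. Whenever $m\ne0$, the sign of $(p,s)$ under $\succ_N$ is the sign of $m$. If $p\ne0$, then for large $N$ we have $t_N|s|<1\le|p|$, so $m$ has the sign of $p$. If $p=0$, then $m=-c_Ns$ has the sign of $s$ because $c_N<0$. In both cases this is the lexicographic sign. Hence $\Sigma(\succ_N)\to F(\tau)$.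
\end{proof}

\begin{remark}
The condition $c_N<0$ decides the sign on the real axis and cannot be dropped. For $\gamma_N=\big(\begin{smallmatrix}0&-1\\1&N\end{smallmatrix}\big)$, so $\gamma_N\tau=-\frac{1}{\tau+N}$, formula \eqref{eq:inverse} gives $m=Np-s$. The positive set then tends to $\{p>0\}\cup\{p=0,\ s<0\}$, and for odd $k\ge3$ dominated convergence gives $\mathbb{G}_k|_k\gamma_N\to\mathbb{G}_k-2\zeta(k)$.
\end{remark}

\section{Indices that begin with $2$}\label{sec:two}

For $k_1=2$ the reindexing of Section~\ref{sec:transport} is not available. The box at $\gamma\tau$ becomes a parallelogram in $\mathbb{Z}\tau+\mathbb{Z}$, and the inner limit, which at $\gamma\tau$ runs along the real axis, now runs along the direction $c\tau+d$. For a conditionally convergent sum this can change the value. We measure the change for $\mathbb{G}_2$ with its classical transformation law, and then show that $\mathbb{G}_2$ carries all of the conditional convergence.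

\begin{lemma}\label{lem:G2}
The iterated limit \eqref{eq:def} defining $\mathbb{G}_2$ exists and equals $\zeta(2)E_2(\tau)$, where $E_2(\tau)=1-24\sum_{n\ge1}\sigma_1(n)q^n$ and $\sigma_1(n)=\sum_{d\mid n}d$. For every $\gamma=\big(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\big)\in\mathrm{SL}_2(\mathbb{Z})$,
\begin{equation}\label{eq:G2}
(\mathbb{G}_2|_2\gamma)(\tau)=\mathbb{G}_2(\tau)-\pi i\,\frac{c}{c\tau+d}.
\end{equation}
Consequently $\mathbb{G}_2\in V_2$ for every admissible sequence.
\end{lemma}

\begin{proof}
For $z\in\mathbb{H}$ and $w=e^{2\pi iz}$ we have $\sum_{n\in\mathbb{Z}}(z+n)^{-2}=\pi^2/\sin^2(\pi z)=-4\pi^2w/(1-w)^2=-4\pi^2\sum_{d\ge1}d\,w^d$. Therefore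
\[
\lim_{L\to\infty}S_2^{M,L}(\tau)=\zeta(2)+\sum_{m=1}^M\sum_{n\in\mathbb{Z}}(m\tau+n)^{-2}=\zeta(2)-4\pi^2\sum_{m=1}^M\sum_{d\ge1}d\,q^{md},
\]
and as $M\to\infty$ this tends to $\zeta(2)-4\pi^2\sum_n\sigma_1(n)q^n=\zeta(2)E_2(\tau)$, since $4\pi^2=24\,\zeta(2)$.

The transformation law is classical \cite[Ch.~VII, \S4.4]{serre}, \cite[\S2.3]{zagier}. The formula $E_2(-1/\tau)=\tau^2E_2(\tau)+\frac{6\tau}{\pi i}$, multiplied by $\zeta(2)=\pi^2/6$, reads $\mathbb{G}_2(-1/\tau)=\tau^2\mathbb{G}_2(\tau)-\pi i\tau$. This is \eqref{eq:G2} for $S=\big(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\big)$, and \eqref{eq:G2} for $T^{\pm1}=\big(\begin{smallmatrix}1&\pm1\\0&1\end{smallmatrix}\big)$ is the periodicity of a $q$-series. To pass to general $\gamma$, note that $\kappa_\gamma(\tau)=\frac{c}{c\tau+d}$ is the logarithmic derivative of $j(\gamma,\tau)$. Since $\frac{d}{d\tau}\gamma'\tau=j(\gamma',\tau)^{-2}$, the cocycle relation gives $\kappa_{\gamma\gamma'}=\kappa_\gamma|_2\gamma'+\kappa_{\gamma'}$. So if \eqref{eq:G2} holds for $\gamma$ and $\gamma'$,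 then
\[
\mathbb{G}_2|_2\gamma\gamma'=(\mathbb{G}_2-\pi i\kappa_\gamma)|_2\gamma'=\mathbb{G}_2-\pi i\kappa_{\gamma'}-\pi i\,\kappa_\gamma|_2\gamma'=\mathbb{G}_2-\pi i\kappa_{\gamma\gamma'}.
\]
The group $\mathrm{SL}_2(\mathbb{Z})$ is generated by $S$ and $T$, and $S^{-1}=S^3$, so every element is a product of the matrices $S$, $T$, $T^{-1}$. The last assertion follows from \eqref{eq:G2} and $c_N/j_N\to0$ in \eqref{eq:jN}.
\end{proof}

For $\gamma=\big(\begin{smallmatrix}0&1\\-1&N\end{smallmatrix}\big)$ formula \eqref{eq:G2} reads $(N-\tau)^{-2}\,\mathbb{G}_2\big(\frac{1}{N-\tau}\big)=\mathbb{G}_2(\tau)+\frac{\pi i}{N-\tau}$. In \eqref{eq:depth1} the error vanishes for even $k\ge4$; here it comes entirely from the change of summation method, and it also tends to $0$.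

To remove leading $2$'s from an index we multiply by $\mathbb{G}_2$. The product rule holds already for the finite sums, because all points range over the same box.

\begin{lemma}[Stuffle product with $2$]\label{lem:stuffle}
For every index $(k_1,\dots,k_r)$ and all $M,L$,
\begin{equation}\label{eq:stuffle}
S^{M,L}_2\,S^{M,L}_{k_1,\dots,k_r}=\sum_{i=0}^rS^{M,L}_{k_1,\dots,k_i,2,k_{i+1},\dots,k_r}+\sum_{i=1}^rS^{M,L}_{k_1,\dots,k_{i-1},k_i+2,k_{i+1},\dots,k_r}.
\end{equation}
\end{lemma}

\begin{proof}
The left side is the sum of $\lambda^{-2}\lambda_1^{-k_1}\cdots\lambda_r^{-k_r}$ over a point $\lambda\succ0$ and a chain $\lambda_1\succ\dots\succ\lambda_r\succ0$ in the box. Since the order is total, either $\lambda$ differs from all $\lambda_h$, and then exactly $i$ of them are larger than $\lambda$ for one $i\in\{0,\dots,r\}$, or $\lambda=\lambda_i$ for exactly one $i\in\{1,\dots,r\}$. These cases give the terms of the first and of the second sum.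
\end{proof}

For example, \eqref{eq:stuffle} for the indices $(2)$, $(3)$ and $(2,3)$ gives, with the superscripts omitted,
\[
2S_{2,2}=S_2^2-S_4,\qquad S_{2,3}=S_2S_3-S_{3,2}-S_5,\qquad 2S_{2,2,3}=S_2S_{2,3}-S_{2,3,2}-S_{4,3}-S_{2,5}.
\]
In each case the indices on the right, apart from the factor $S_2$, begin with fewer $2$'s than the index on the left. This is the general pattern.

\begin{proposition}\label{prop:reduce}
For every index $\mathbf{k}$ of weight $k$ the iterated limit \eqref{eq:def} exists, and $\mathbb{G}_{\mathbf{k}}$ is a $\mathbb{Q}$-linear combination of products $\mathbb{G}_2^{\,e}\,\mathbb{G}_{\mathbf{l}}$, where $e\ge0$, the index $\mathbf{l}$ is empty or has first entry at least $3$, and $2e$ plus the weight of $\mathbf{l}$ equals $k$.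
\end{proposition}

\begin{proof}
Write $\mathbf{k}=(\{2\}^b,\mathbf{w})$, where $\{2\}^b$ denotes $b$ entries equal to $2$ and $\mathbf{w}$ is empty or has first entry at least $3$. We use induction on $b$, for all weights at once. For $b=0$ the limit exists by Section~\ref{sec:orders} (or $\mathbf{k}$ is empty), and $\mathbb{G}_{\mathbf{k}}$ is itself such a product. Let $b\ge1$ and apply \eqref{eq:stuffle} to the index $(\{2\}^{b-1},\mathbf{w})$. All indices on the right have weight $k$, and they are of four kinds.
\begin{itemize}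
\item Inserting $2$ in one of the $b$ positions before $\mathbf{w}$ gives $\mathbf{k}$, so $\mathbf{k}$ occurs $b$ times in this way.
\item Inserting $2$ anywhere after the first entry of $\mathbf{w}$ leaves exactly $b-1$ leading $2$'s.
\item Adding $2$ to the $i$-th entry, $1\le i\le b-1$, puts a $4$ there and leaves $i-1\le b-2$ leading $2$'s.
\item Adding $2$ to an entry of $\mathbf{w}$ leaves exactly $b-1$ leading $2$'s.
\end{itemize}
Hence
\[
S^{M,L}_{\mathbf{k}}=\frac1b\Big(S^{M,L}_2\,S^{M,L}_{\{2\}^{b-1},\mathbf{w}}-\sum_{\mathbf{k}'}S^{M,L}_{\mathbf{k}'}\Big),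
\]
where $\mathbf{k}'$ runs over a finite list, independent of $M$ and $L$, of indices of weight $k$ with fewer than $b$ leading $2$'s. By Lemma~\ref{lem:G2} and the induction hypothesis, each sum on the right has a limit as $L\to\infty$ for every $M$, and these limits converge as $M\to\infty$. The same is then true of the left side, and
\[
\mathbb{G}_{\mathbf{k}}=\frac1b\Big(\mathbb{G}_2\,\mathbb{G}_{\{2\}^{b-1},\mathbf{w}}-\sum_{\mathbf{k}'}\mathbb{G}_{\mathbf{k}'}\Big).
\]
By induction $\mathbb{G}_{\{2\}^{b-1},\mathbf{w}}$ is a combination of products of the required form in weight $k-2$, and each $\mathbb{G}_{\mathbf{k}'}$ is one in weight $k$. Multiplication by $\mathbb{G}_2$ raises $e$ by one.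
\end{proof}

\begin{corollary}\label{cor:EinV}
\begin{enumerate}
\item[(i)] For every admissible sequence and every $k\ge0$ we have $\mathbb{C}\,\mathcal{E}_k\subset V_k$.
\item[(ii)] Every $\mathbb{G}_{\mathbf{k}}$ is holomorphic on $\mathbb{H}$ and invariant under $\tau\mapsto\tau+1$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) We have $\mathbb{G}_2\in V_2$ by Lemma~\ref{lem:G2}. If $\mathbf{l}$ has weight $l$ and is empty or has first entry at least $3$, then $\mathbb{G}_{\mathbf{l}}\in V_l$ by Proposition~\ref{prop:V}(i) or Proposition~\ref{prop:transport}. Propositions~\ref{prop:reduce} and~\ref{prop:V}(i) give the claim.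

(ii) Both properties pass to sums and products, and $\mathbb{G}_2$ has them as a convergent $q$-series. By Proposition~\ref{prop:reduce} it remains to treat $k_1\ge3$. Holomorphy was shown in Section~\ref{sec:orders}. For periodicity, $m(\tau+1)+n=m\tau+(n+m)$, the map $(m,n)\mapsto(m,n+m)$ is a bijection of $\mathbb{Z}^2$ that preserves the lexicographic order, and the series converges absolutely.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Until the proof of Theorem~\ref{thm:level}, let $\gamma_N=\big(\begin{smallmatrix}0&1\\-1&N\end{smallmatrix}\big)$, so that $(f|_k\gamma_N)(\tau)=(N-\tau)^{-k}f\big(\frac{1}{N-\tau}\big)$.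

\begin{proof}[Proof of Theorems~\ref{thm:graded} and~\ref{thm:limit}]
Corollary~\ref{cor:EinV}(i) gives $\mathcal{E}_k\subset V_k$, which is Theorem~\ref{thm:limit}. The sum of the $V_k$ is direct by Proposition~\ref{prop:V}(iii), hence so is the sum of the subspaces $\mathcal{E}_k$. This is Theorem~\ref{thm:graded}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
(1) The sum $\sum_k\mathbb{C}\,\mathcal{E}_k$ is direct by Corollary~\ref{cor:EinV}(i) and Proposition~\ref{prop:V}(iii). To allow coefficients in $\mathbb{C}(\tau)$ we use periodicity, which separates the powers of $\tau$. Let $\sum_kg_k=0$ be a finite sum with $g_k\in\mathbb{C}(\tau)\cdot\mathcal{E}_k$. Multiplying by a common denominator, a nonzero polynomial, we may assume $g_k=\sum_h\tau^hf_{k,h}$ with $f_{k,h}\in\mathbb{C}\,\mathcal{E}_k$ and finitely many $h\ge0$. Put $F_h=\sum_kf_{k,h}$. Then $\sum_h\tau^hF_h(\tau)=0$ on $\mathbb{H}$, and each $F_h$ is invariant under $\tau\mapsto\tau+1$ by Corollary~\ref{cor:EinV}(ii). Replacing $\tau$ by $\tau+n$ gives $\sum_h(\tau+n)^hF_h(\tau)=0$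 for all $n\in\mathbb{Z}$. So for fixed $\tau$ the polynomial $\sum_hF_h(\tau)X^h$ has infinitely many zeros, and all $F_h(\tau)$ vanish. By the case of complex coefficients, $F_h=0$ implies $f_{k,h}=0$ for all $k$. Hence $g_k=0$ for all $k$.

(2) The formula for $f_K$ is Proposition~\ref{prop:V}(ii) together with Corollary~\ref{cor:EinV}(i); applying it to $f-f_K$ with $K-1$ in place of $K$ recovers $f_{K-1}$, and so on. In the characterization, one direction is Theorem~\ref{thm:limit}. Conversely, let $f\in\mathcal{E}$ satisfy \eqref{eq:limit} in weight $k$, that is, $f\in V_k$. Write $f=\sum_hf_h$ with $f_h\in\mathcal{E}_h\subset V_h$. Then $(f_k-f)+\sum_{h\ne k}f_h=0$ is a relation with $f_k-f\in V_k$ and $f_h\in V_h$, so Proposition~\ref{prop:V}(iii) gives $f=f_k\in\mathcal{E}_k$.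

(3) Let $z\in\mathcal{E}\cap\mathbb{C}$ and write $z=\sum_kf_k$ with $f_k\in\mathcal{E}_k$. Then $f_0-z\in\mathbb{C}=\mathbb{C}\,\mathcal{E}_0$ and $(f_0-z)+\sum_{k\ge1}f_k=0$, so part (1) gives $z=f_0\in\mathbb{Q}$. The inclusion $\mathbb{Q}=\mathcal{E}_0\subset\mathcal{E}\cap\mathbb{C}$ holds by definition. A constant in $\mathcal{E}_k$ with $k\ge1$ thus lies in $\mathcal{E}_0\cap\mathcal{E}_k=0$.
\end{proof}

For $\ell\ge2$ the matrices used so far do not lie in $\Gamma(\ell)$, so they move the residue classes on which the $\varphi_i$ depend. We need an admissible sequence inside $\Gamma(\ell)$. The lower row must satisfy $c\equiv0$ and $d\equiv1$ modulo $\ell$, with $c<0$ and $d/|c|\to\infty$. Taking $c=-\ell$ and $a=1$, the entry $b=-\ell N$ forces $d=1+bc=1+\ell^2N$.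

\begin{proof}[Proof of Theorem~\ref{thm:level}]
Let
\[
\gamma_N=\begin{pmatrix}1&-\ell N\\-\ell&1+\ell^2N\end{pmatrix},\qquad N\ge1 .
\]
Its determinant is $(1+\ell^2N)-\ell^2N=1$ and it is congruent to the identity modulo $\ell$, so $\gamma_N\in\Gamma(\ell)$. The sequence is admissible with $t_N=\frac{\ell}{1+\ell^2N}\le1$. Let $V_k$ be the spaces attached to it. We check that each generator of weight $k$ lies in $V_k$.

A modular form $f$ of weight $k$ on $\Gamma(\ell)$ satisfies $f|_k\gamma_N=f$ for every $N$. For $\mathbb{G}^\varphi_{\mathbf{k}}$ take $\Phi(v_1,\dots,v_r)=\prod_i\varphi_i(v_i\bmod\ell)$. It is bounded because $(\mathbb{Z}/\ell)^2$ is finite, and it is invariant under $\gamma_N$ because $v\gamma_N\equiv v\pmod\ell$. Proposition~\ref{prop:transport} gives $\mathbb{G}^\varphi_{\mathbf{k}}\in V_k$. The series $\mathbb{G}_{\mathbf{k}}$ with all $k_i\ge2$ lie in $V_k$ by Corollary~\ref{cor:EinV}(i).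

By Proposition~\ref{prop:V}(i), products of generators of total weight $k$ lie in $V_k$, so $\mathcal{A}^{(\ell)}_k\subset V_k$. The algebra $\mathcal{A}^{(\ell)}$ is spanned by products of generators, so it is the sum of the $\mathcal{A}^{(\ell)}_k$, and this sum is direct by Proposition~\ref{prop:V}(iii).
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Recent Developments for Multiple Eisenstein Series},
\texttt{https://\allowbreak indico.hiskp.uni-bonn.de/\allowbreak event/\allowbreak 833/\allowbreak contributions/\allowbreak 2417/\allowbreak attachments/\allowbreak 1394/\allowbreak 2459/\allowbreak elliptics\_2025\_\allowbreak henrikbachmann.pdf}.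

\bibitem{serre}
Serre, \emph{A Course in Arithmetic}.

\bibitem{zagier}
Zagier, in \emph{The 1-2-3 of Modular Forms}.

\end{thebibliography}
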